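# Nested tilings for the dilation $\sqrt2\,I_2$

## 1. A wavelet for the matrix $Q$ from the unit square

Consider the two matrices
$$Q=\begin{pmatrix}1&1\\1&-1\end{pmatrix},\qquad \sqrt2\,I_2=\begin{pmatrix}\sqrt2&0\\0&\sqrt2\end{pmatrix}.$$
Both are symmetric, both have square $2I_2$, and both are $\sqrt2$ times an orthogonal matrix. As maps of the plane they differ only by a reflection. We start with $Q$, which has integer entries, and build from a plain square a wavelet with a multiresolution structure. Then we ask the same for $\sqrt2\,I_2$, where the square fails and the answer takes the rest of the lecture.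

**Definitions.** Throughout, $\mu$ or $|\cdot|$ is Lebesgue measure (for vectors, $|\cdot|$ is the Euclidean norm), and $\mathcal F f=\hat f$ is the unitary Fourier transform, $\hat f(\xi)=(2\pi)^{-d/2}\int f(x)e^{-ix\cdot\xi}\,dx$. A real $d\times d$ matrix $A$ is *expansive* if all its eigenvalues have modulus $>1$; the eigenvalues of $Q$ are $\pm\sqrt2$, so both matrices above qualify. For such $A$ put
$$D_Af(x)=|\det A|^{1/2}f(Ax),\qquad T_\ell f(x)=f(x-\ell)\quad(\ell\in\mathbb Z^d).$$
A function $\psi\in L^2(\mathbb R^d)$ is an *$A$-dilation (orthonormal) wavelet* if $\{D_A^nT_\ell\psi:n\in\mathbb Z,\ \ell\in\mathbb Z^d\}$ is an orthonormal basis of $L^2(\mathbb R^d)$.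

A family $\{x_j\}$ in a Hilbert space $\mathcal H$ is a *normalized tight frame* for $\mathcal H$ if $\sum_j|\langle f,x_j\rangle|^2=\|f\|^2$ for all $f\in\mathcal H$. Every orthonormal basis is one. So are the three vectors $\sqrt{2/3}\,(\cos\frac{2\pi k}3,\sin\frac{2\pi k}3)$, $k=0,1,2$, in $\mathbb R^2$: for a unit vector $f$ at angle $\beta$ the sum is $\frac23\sum_k\cos^2(\beta-\frac{2\pi k}3)=\frac23\cdot\frac32=1$.

An *$A$-dilation frame multiresolution analysis (FMRA)* is a sequence $\{V_j\}_{j\in\mathbb Z}$ of closed subspaces of $L^2(\mathbb R^d)$ such that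

1. $V_j\subset V_{j-1}$ for all $j$;
2. $D_AV_j=V_{j-1}$ for all $j$;
3. $\bigcap_jV_j=\{0\}$ and $\overline{\bigcup_jV_j}=L^2(\mathbb R^d)$;
4. there is $\phi\in V_0$ such that $\{T_\ell\phi:\ell\in\mathbb Z^d\}$ is a normalized tight frame for $V_0$.

With "orthonormal basis" in item 4 this is the usual multiresolution analysis (MRA), so every MRA is an FMRA. A function $\psi$ is an *FMRA wavelet* if it is an orthonormal wavelet and $\psi\in V_{-1}\ominus V_0$ for some FMRA. A measurable set $X$ with $0<\mu(X)<\infty$ is a *wavelet set* (an *FMRA wavelet set*) if $\mathcal F^{-1}(\mu(X)^{-1/2}\chi_X)$ is a wavelet (an FMRA wavelet). It is an *MRA wavelet set* if the FMRA can be taken to be an MRA.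

*Example.* For $d=1$, $A=2$, the set $[-2\pi,-\pi)\cup[\pi,2\pi)$ is an MRA wavelet set: its $2\pi$-translates tile the line, its dyadic dilates tile the line without $0$, and $V_0=\{f:\hat f=0\text{ off }[-\pi,\pi)\}$.

From now on $d=2$. It is convenient to divide frequencies by $2\pi$, so that the relevant lattice is $\mathbb Z^2$. Let $\mathbb T=\mathbb R^2/\mathbb Z^2\cong[0,1)^2$; write $x\equiv y$ if $x-y\in\mathbb Z^2$, and say that $x\in\mathbb R^2$ *lies over* $t\in\mathbb T$ if $x\equiv t$. For $S\subset\mathbb R^2$ put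
$$N_S(t)=\#\{x\in S:x\equiv t\},\qquad\text{so that}\qquad\int_{\mathbb T}N_S=|S|.$$
We say that $S$ *packs* if $N_S\le1$ a.e. and *tiles* if $N_S=1$ a.e. A disc of radius $<\frac12$ packs; the square $[-\frac12,\frac12)^2$ tiles.

**Proposition 1 (a criterion).** Let $A$ be $Q$ or $\sqrt2\,I_2$. Let $S\subset\mathbb R^2$ be a Borel set such that, up to null sets,
$$S\subset AS,\qquad N_S=1,\qquad N_{AS}=2,\qquad \bigcup_{k\in\mathbb Z}A^kS=\mathbb R^2,$$
and let $E=AS\setminus S$. Then $2\pi E$ is an $A$-dilation MRA wavelet set, hence an FMRA wavelet set.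

*Proof.* Note that $|AX|=2|X|$, and that $\widehat{D_Af}(\xi)=2^{-1/2}\hat f(A^{-1}\xi)$ because $A$ is symmetric with $|\det A|=2$.

*Translations.* Since $S\subset AS$ a.e., $N_E=N_{AS}-N_S=1$ a.e. So $|E|=1$, $\mu(2\pi E)^{-1/2}=(2\pi)^{-1}$, and moving pieces of $2\pi E$ by elements of $2\pi\mathbb Z^2$ identifies $L^2(2\pi E)$ with $L^2([0,2\pi)^2)$. Under this identification the functions $(2\pi)^{-1}e^{-i\ell\cdot\xi}\chi_{2\pi E}$ become the exponentials $(2\pi)^{-1}e^{-i\ell\cdot\xi}$. So they form an orthonormal basis of $L^2(2\pi E)$; they are the functions $\widehat{T_\ell\psi}$ for $\hat\psi=(2\pi)^{-1}\chi_{2\pi E}$.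

*Dilations.* For a.e. $x$ the set $\{j\in\mathbb Z:A^jx\in S\}$ is closed under $j\mapsto j-1$, and it is nonempty because the dilates of $S$ cover. It is not all of $\mathbb Z$, since $\bigcap_kA^{-k}S$ has measure at most $2^{-k}|S|=2^{-k}$ for every $k$. So it equals $\{j\le h\}$ with $h=h(x)$ finite, and $A^jx\in E$ means $A^{j-1}x\in S$, $A^jx\notin S$, that is, $j=h+1$. Hence $\{A^kE\}_{k\in\mathbb Z}$ partitions $\mathbb R^2$ a.e. The map $g\mapsto2^{-n/2}g(A^{-n}\cdot)$ is unitary from $L^2(2\pi E)$ onto $L^2(2\pi A^nE)$, so $\{\widehat{D_A^nT_\ell\psi}\}_\ell$ is an orthonormal basis of $L^2(2\pi A^nE)$. Summing over $n$, $\psi$ is an orthonormal wavelet.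

*Multiresolution.* Let $V_j=\{f:\hat f=0\text{ a.e. off }2\pi A^{-j}S\}$. Then $V_j\subset V_{j-1}$ since $S\subset AS$, and $D_AV_j=V_{j-1}$. Moreover $\bigcap_jV_j=\{0\}$ since $|A^{-j}S|=2^{-j}\to0$ as $j\to\infty$, and $\overline{\bigcup_jV_j}=L^2$ since the increasing union of the sets $A^kS$ is $\mathbb R^2$. With $\hat\phi=(2\pi)^{-1}\chi_{2\pi S}$, the family $\{T_\ell\phi\}$ is an orthonormal basis of $V_0$, by the argument used for $E$, because $S$ tiles. Finally $E\subset AS$ and $E\cap S=\emptyset$ give $\psi\in V_{-1}\ominus V_0$. $\square$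

**The matrix $Q$.** Take $S=[-\frac12,\frac12)^2$. It tiles. If $(u,v)=Q(x,y)$, then $x=\frac{u+v}2$, $y=\frac{u-v}2$, so
$$QS=\{(u,v):-1\le u+v<1,\ -1\le u-v<1\}.$$
This diamond contains the interior of $S$, so $S\subset QS$ up to a null set. Since $S$ contains a disc about $0$, the sets $Q^kS$ cover the plane. It remains to see $N_{QS}=2$, and here integrality does the work. As $S$ tiles with respect to $\mathbb Z^2$, $QS$ tiles with respect to $Q\mathbb Z^2=\{m\in\mathbb Z^2:m_1+m_2\text{ even}\}$, which has index $2$ in $\mathbb Z^2$. For a given $t$, each of the two cosets of $Q\mathbb Z^2$ in $\mathbb Z^2$ contains exactly one $n$ with $t+n\in QS$. So $N_{QS}=2$, and Proposition 1 applies. The set $E=QS\setminus S$ consists of four triangles.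

## 2. What changes when $Q$ is replaced by $\sqrt2\,I_2$

Keep the square $S=[-\frac12,\frac12)^2$ and dilate it by $\sqrt2$. It is still nested, $S\subset\sqrt2S$, it still tiles, and its dilates still cover. But $N_{\sqrt2S}(t)=c(t_1)c(t_2)$, where $c$ counts integer translates of a number in an interval of length $\sqrt2$. So $c=2$ on a set of measure $\sqrt2-1$ and $c=1$ on the rest. Hence $N_{\sqrt2S}$ takes the values $1,2,4$, each on a set of positive measure, and it is not $2$ a.e. In the argument for $Q$ the step that breaks is the last one: $\sqrt2S$ tiles with respect to $\sqrt2\,\mathbb Z^2$, which has nothing to do with $\mathbb Z^2$. For $Q$, the residue of $Qx$ modulo $\mathbb Z^2$ is determined by the residue of $x$. For $\sqrt2\,I_2$ the two residues are unrelated. This is the obstacle, and it will also be the tool.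

The question, posed in "On Frame Wavelet Sets and Some Related Topics", is to prove or disprove that $\sqrt2\,I_2$ has an FMRA wavelet set. The known results given with it are these.

- (i) Every expansive matrix with integer entries has an FMRA wavelet set.
- (ii) If $A=\mathrm{diag}(a_1,\dots,a_d)$ is expansive with some $|a_i|\ge2$, then an $A$-dilation FMRA wavelet set exists; for $d=1$, $A=a$, one exists if and only if $|a|\ge2$.
- (iii) If an expansive matrix $A$ admits an FMRA wavelet set, then $|\det A|\ge2$.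

By (iii), an FMRA wavelet set for $aI_2$ with $a>1$ requires $a^2\ge2$; so $a=\sqrt2$ is the extreme case. We shall prove that it is attained, even by an orthonormal MRA.

**Theorem 1.** There is a Borel set $S\subset\mathbb R^2$ with $S\subset\sqrt2S$, $N_S=1$ and $N_{\sqrt2S}=2$ a.e., and $\bigcup_k2^{k/2}S=\mathbb R^2$ (all up to null sets). Consequently $2\pi E$, $E:=\sqrt2S\setminus S$, is a $\sqrt2\,I_2$-dilation FMRA wavelet set, and in fact an MRA wavelet set.

The second sentence follows from the first by Proposition 1 with $A=\sqrt2\,I_2$. So the task is to construct $S$. A complement, not needed for the question and proved in Section 9, describes which wavelet sets come from an FMRA.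

**Theorem 2.** Let $2\pi E$ be a $\sqrt2\,I_2$-dilation wavelet set and $S:=\bigcup_{k\ge1}2^{-k/2}E$.

(a) $2\pi E$ is an FMRA wavelet set if and only if $2^{-1/2}S$ packs and the sets $2^{-1/2}E+\mathbb Z^2$ and $2^{-1/2}S+\mathbb Z^2$ are a.e. disjoint.

(b) $2\pi E$ is an MRA wavelet set if and only if $S$ tiles.

## 3. Incomplete sets and their defects

We approach $S$ through sets that are too small. Call $S$ *nested* if $S\subset\sqrt2S$, that is, $x\in S\Rightarrow x/\sqrt2\in S$; every disc about $0$ is nested. The *orbit* of $x\ne0$ is $\{2^{j/2}x:j\in\mathbb Z\}$. Let $B_r$ be the open disc of radius $r$ about $0$.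

**Definition.** $\mathcal S$ is the class of bounded Borel sets $S\subset\mathbb R^2$ that contain some $B_r$, are nested, and satisfy $N_S\le1$, $N_{\sqrt2S}\le2$ everywhere. For $S\in\mathcal S$ write
$$a=N_S,\quad b=N_{\sqrt2S},\quad \varepsilon(S)=1-|S|,\quad G(S)=\{a=0,\ b=2\}\subset\mathbb T,\quad\gamma(S)=|G(S)|.$$

Nestedness gives $a\le b$, and $\int b=|\sqrt2S|=2|S|$. So $\varepsilon(S)=\int(1-a)\ge0$, and if $\varepsilon(S)=0$ then $a=1$, $b=2$ a.e. The number $\varepsilon$ is what we want to drive to $0$. The set $G$ consists of troublesome holes: a new point of $S$ over $t\in G$ is also a new point of $\sqrt2S$ over $t$, and there $\sqrt2S$ is already full.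

*Example.* $B_{1/4}\in\mathcal S$: since $\sqrt2/4<\frac12$, both counts are at most $1$, so $G=\emptyset$. Now let $\frac1{2\sqrt2}<r<\frac12$. Then $B_r$ packs. Also $N_{\sqrt2B_r}\le2$: if three distinct lattice points had distance $<\sqrt2r$ to one point, their mutual distances would be $<2\sqrt2r<\sqrt2$, hence all equal to $1$, and there is no such triangle in $\mathbb Z^2$. So $B_r\in\mathcal S$. Over $t=(\frac12,0)$ lie no points of $B_r$ but the two points $(\pm\frac12,0)$ of $\sqrt2B_r$; the same count holds near $t$, so $\gamma(B_r)>0$.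

**Measurability.** All sets are Borel. On a unit square $n+[0,1)^2$ the projection to $\mathbb T$ is a bijective translation. So projections of Borel sets are Borel, $N_S$ is Borel, and a projection that is injective on $X$ preserves measure on $X$ and has a Borel, piecewise-translation inverse. Every selection below takes the first admissible element of a finite or countable list of affine expressions, so all maps are Borel and piecewise affine on countable Borel partitions. Subsets of prescribed measure are obtained by intersecting with $\{x_1<c\}$.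

## 4. Adding orbits, and the price of nestedness

How can we enlarge $S\in\mathcal S$? Nestedness means that we must add whole lower half-orbits. So take a set $\mathcal Y$ of points far from the origin and add $C'=\bigcup_{j\ge1}2^{-j/2}\mathcal Y$. If the levels are disjoint, level $j$ has measure $2^{-j}|\mathcal Y|$ and $|C'|=|\mathcal Y|$. For $y\in\mathcal Y$, the point $y$ belongs to $\sqrt2C'$ only, while $y/\sqrt2,y/2,\dots$ belong to both $C'$ and $\sqrt2C'$. We can arrange that $y$ lies over a residue with $b\le1$ and $y/\sqrt2$ over a residue with $a=0$, $b\le1$. But if $\varepsilon$ is small, most residues have $a=1$, $b=2$, and the lower points will fall on such residues. The obvious rule is to delete what they hit.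

Suppose $c\in C'$ falls over $s$ with $a(s)=1$, $b(s)=2$, and let $x\ne c$ be the point of $S$ over $s$. Then $x$ must leave $S$, and one of the two points of $\sqrt2S$ over $s$ must leave $\sqrt2S$. Now nestedness strikes: with $x$, all of $\sqrt2x,2x,\dots$ that are in $S$ must go too. If $x=2^{-k/2}P$ with $P\in S$, $\sqrt2P\notin S$, then a set of measure $m$ of such points $x$ costs
$$m(1+2+\dots+2^k)=(2^{k+1}-1)m,$$
since each multiplication by $\sqrt2$ doubles the measure. A collision of all of level $j$ with points of this kind, for one $k\ge j$, costs at least $2^{-j}(2^{k+1}-1)|\mathcal Y|\ge|\mathcal Y|$, the entire gain. And $k$ is not bounded: in $B_{1/4}$, points with $|x|<\frac14\,2^{-k/2}$ are at least $k$ steps below the top of their orbit. Here the approach stops.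

The construction below gets past this point by choosing where the points $2^{-j/2}y$ fall.

First, if $y$ has residue $t$, then $y/2$ has one of the *four* residues $s$ with $2s=t$. We shall see that at most $b(t)$ of them carry a point $x\in S$ with $\sqrt2x\in S$. When $b(t)\le1$, there is always a half whose $S$-point, if it exists, is the top of its orbit, so that $k=0$.

Second, once a top $P$ has been hit, we let the next residues be those of $P/2,P/4,\dots$. Then the next points to delete are $P/2,P/4,\dots$ themselves, and if we delete a long piece $P,P/\sqrt2,P/2,\dots$ of the half-orbit, room is made in $S$ and $\sqrt2S$ at once. The total cost is less than $2|\mathcal K|$, where $\mathcal K$ is the set of hit tops. With $|\mathcal Y|\approx2\kappa$, tops are hit only from $y/2$ and $y/(2\sqrt2)$ on, so $|\mathcal K|\le\frac14(2\kappa+\kappa)$ and the cost is at most $1.5\kappa$, less than the gain of about $2\kappa$.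

Third, we need points $y$ such that $y,y/2,\dots,y/2^J$ and $y/\sqrt2,\dots,y/(2^J\sqrt2)$ have prescribed residues. The first list is prescribed by the residue of $w=2^{-J}y$, the second by the residue of $w/\sqrt2$, and these two are independent because $\sqrt2$ is irrational.

Fourth, the levels beyond $2J+1$ have total measure of order $4^{-J}$, and there we can afford crude deletion, provided that it never reaches close to $0$. Lemma 1(e) takes care of this.

## 5. Points with prescribed residues at two scales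

**Lemma 1.** Let $\Sigma,\Theta\subset[0,1)^2$, $|\Sigma|=2|\Theta|>0$, $\tau\in(0,1)$, $M>0$. There is a bounded $W\subset\mathbb R^2$ with:

(a) $w\mapsto w$ mod $\mathbb Z^2$ is injective on $W$ with values in $\Sigma$;

(b) $w\mapsto w/\sqrt2$ mod $\mathbb Z^2$ is injective on $W$ with values in $\Theta$;

(c) $|W|\ge(1-\tau)|\Sigma|$;

(d) $|w|\ge M$ on $W$;

(e) $\operatorname{dist}(2^{-j/2}w,\mathbb Z^2\setminus\{0\})\ge\frac18$ for all $w\in W$, $j\ge2$.

**Step 1: integers whose halves stay away from integers.** This step prepares (e). For $d\in\{0,1\}$ and $N\ge1$ let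
$$\mathcal P_N^d=\Big\{d+2\sum_{l=0}^{N-1}(1+c_l)4^l:\ c_l\in\{0,1\},\ c_{N-1}=1\Big\}.$$
Since $2(1+c_l)4^l$ is $2^{2l+1}$ or $2^{2l+2}$, the binary digits $d_0,\dots,d_{2N}$ of $p\in\mathcal P_N^d$ satisfy $d_0=d$, $(d_{2l+1},d_{2l+2})\in\{(1,0),(0,1)\}$, and $d_{2N-1}=0$, $d_{2N}=1$.

Let $\varsigma\in[0,1)$, put $d=1$ if $\varsigma<\frac12$ and $d=0$ if $\varsigma\ge\frac12$, and let $p\in\mathcal P_N^d$. From the digits, $2^{2N}\le\varsigma+p<2^{2N}+2^{2N-1}=\frac32\,2^{2N}$. Let $f_i$ be the fractional part of $(\varsigma+p)/2^i$. The integer part of $(\varsigma+p)/2^i$ has last digit $d_i$, so $f_0=\varsigma$ and $f_{i+1}=(f_i+d_i)/2$. By the choice of $d$, $f_1\in[\frac14,\frac34)$. If $f_{2l+1}\in[\frac14,\frac34)$, then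
$$f_{2l+2}\in[\tfrac18,\tfrac38)\ \text{ if }d_{2l+1}=0,\qquad f_{2l+2}\in[\tfrac58,\tfrac78)\ \text{ if }d_{2l+1}=1.$$
As $d_{2l+2}=1-d_{2l+1}$, correspondingly $f_{2l+3}\in[\frac9{16},\frac{11}{16})$ or $[\frac5{16},\frac7{16})$, so again $f_{2l+3}\in[\frac14,\frac34)$. Applying this for $0\le l\le N-1$, and using $\varsigma+p<\frac32\,2^{2N}$ for the second part,
$$\operatorname{dist}\big((\varsigma+p)/2^i,\mathbb Z\big)\ge\tfrac18\ \ (1\le i\le2N+1),\qquad 0<(\varsigma+p)/2^i<\tfrac38\ \ (i\ge2N+2).\tag{1}$$

**Step 2: these integers are still rich enough.** This step uses the irrationality of $\sqrt2$. *Claim:* for $\alpha\in\{\sqrt2,1/\sqrt2\}$ and $0<\delta<\frac18$, for all large $N$ and each $d$, the set $\{\alpha p\bmod1:p\in\mathcal P_N^d\}$ is $\delta$-dense in $\mathbb R/\mathbb Z$.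

Put $\omega=2\alpha$, an irrational number, and $\omega_l=4^l\omega$ mod $1$; let $\|\cdot\|$ be the distance to $\mathbb Z$. Modulo $1$, $\alpha p$ is a constant depending on $N,d$ plus $\sum_lc_l\omega_l$. The $\omega_l$ are distinct, so by the pigeonhole principle, for each $L$ there are $l\ne l'\ge L$ with $0<\|\omega_{l'}-\omega_l\|<\delta/4$. Replacing $(l,l')$ by $(l+1,l'+1)$ quadruples $\|\omega_{l'}-\omega_l\|$ as long as it is $\le\frac18$. Do this until the value first reaches $\delta/4$; it is then in $[\delta/4,\delta)$. Since $L$ is arbitrary, there are infinitely many pairwise disjoint pairs $(m_i,n_i)$ with $\omega_{n_i}-\omega_{m_i}\equiv z_i$ mod $1$ and $|z_i|\in[\delta/4,\delta)$. Interchanging $m_i,n_i$ if necessary, $z_i>0$.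

Fix $Q_0\ge4/\delta$ such pairs and let $N-1$ exceed all the indices used. Put $c_{N-1}=1$ and $c_l=0$ at the other indices off the pairs, and for $0\le q\le Q_0$ set $(c_{m_i},c_{n_i})=(0,1)$ for $i\le q$ and $(1,0)$ for $i>q$. Passing from $q-1$ to $q$ changes $\alpha p$ by $\omega_{n_q}-\omega_{m_q}\equiv z_q$. So for $q=0,\dots,Q_0$ the values are $B+z_1+\dots+z_q$ mod $1$ with some constant $B$. The steps are less than $\delta$ and the total advance is at least $Q_0\delta/4\ge1$, so these values are $\delta$-dense.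

**Step 3: one piece.** This step shows that for any $\Sigma'\subset\Sigma$, $\Theta'\subset\Theta$ of positive measure there is a bounded $W_1$ of positive measure satisfying (a), (b) for $\Sigma',\Theta'$, and (d), (e).

Choose density points $\varsigma^*\in\Sigma'$, $\theta^*\in\Theta'$ in $(0,1)^2$ with $\varsigma_1^*\ne\frac12$ and $\theta_2^*\ne\frac12$. Take $\rho\in(0,\frac1{10})$ so small that $B(\varsigma^*,\rho)$ and $B(\theta^*,\rho)$ lie in $(0,1)^2$, the first coordinate avoids $\frac12$ on the first ball and the second coordinate avoids $\frac12$ on the second ball, and $\Sigma',\Theta'$ fill at least the proportion $0.9$ of $B(\varsigma^*,\rho)$ and $B(\theta^*,0.72\rho)$ respectively. Let $d$ be determined by $\varsigma_1^*$, and $d'$ by $\theta_2^*$, as in Step 1. By Step 2 with $\delta=\rho/200$, for every large $N$ there are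

- $p_1\in\mathcal P_N^d$, $q_1\in\mathbb Z$ with $|(\varsigma_1^*+p_1)/\sqrt2-\theta_1^*-q_1|\le\rho/200$ (take $\alpha=1/\sqrt2$);
- $q_2\in\mathcal P_N^{d'}$, $p_2\in\mathbb Z$ with $|\varsigma_2^*+p_2-\sqrt2(\theta_2^*+q_2)|\le\rho/200$ (take $\alpha=\sqrt2$).

Dividing the second inequality by $\sqrt2$ and combining, $|(\varsigma^*+p)/\sqrt2-(\theta^*+q)|<\rho/100$, where $p=(p_1,p_2)$, $q=(q_1,q_2)$. Let
$$W_1=\{w\in B(\varsigma^*+p,\rho):\ w-p\in\Sigma',\ w/\sqrt2-q\in\Theta'\}.$$
For $w$ in this ball, $w/\sqrt2-q\in B(\theta^*,0.72\rho)$, as $\frac1{\sqrt2}+\frac1{100}<0.72$. The condition $w-p\in\Sigma'$ fails on at most the proportion $0.1$ of the ball. The condition $w/\sqrt2-q\in\Theta'$ fails on a set of measure at most $2\cdot0.1\cdot\pi(0.72\rho)^2$. So the proportion of the ball not in $W_1$ is at most $0.1+0.1\cdot2\cdot0.72^2<1$, and $|W_1|>0$.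

On $W_1$ the residues of $w$ and $w/\sqrt2$ in $[0,1)^2$ are $w-p$ and $w/\sqrt2-q$, so (a), (b) hold. Since $|w|\ge w_1\ge2^{2N}$, (d) holds for large $N$.

For (e), let $w\in W_1$. Then $w_1=\varsigma_1+p_1$ and $w_2/\sqrt2=\theta_2+q_2$, where $\varsigma_1,\theta_2\in(0,1)$ are on the same side of $\frac12$ as $\varsigma_1^*,\theta_2^*$. So (1) applies to both numbers, with the same $N$.

- $j=2i\ge2$. If $i\le2N+1$, the first coordinate of $2^{-i}w$ is at distance $\ge\frac18$ from $\mathbb Z$. If $i\ge2N+2$, then $2^{-i}w\in(0,\frac38)\times(0,\frac{3\sqrt2}8)$. A nonzero $n\in\mathbb Z^2$ has $n_1\ne0$, and then the first coordinates differ by more than $\frac58$, or $n_2\ne0$, and then the second coordinates differ by more than $1-\frac{3\sqrt2}8>0.46$.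
- $j=2i+1\ge3$. If $i\le2N+1$, the second coordinate of $2^{-i}w/\sqrt2$ is at distance $\ge\frac18$ from $\mathbb Z$. If $i\ge2N+2$, then $2^{-i}w/\sqrt2\in(0,\frac38)^2$, at distance more than $\frac58$ from $\mathbb Z^2\setminus\{0\}$.

So (e) holds.

**Step 4: exhaustion.** This step fills almost all of $\Sigma$, to get (c). Choose pieces $W_1,W_2,\dots$ recursively (starting afresh). Let $\Sigma^{(n)},\Theta^{(n)}$ be the parts of $\Sigma,\Theta$ not covered by the residues of $W_1,\dots,W_{n-1}$, respectively of $W_1/\sqrt2,\dots,W_{n-1}/\sqrt2$. A piece of measure $m$ covers measure $m$ of $\Sigma$ and $m/2$ of $\Theta$, so $|\Sigma^{(n)}|=2|\Theta^{(n)}|$ always. If $|\Sigma^{(n)}|=0$, stop. Otherwise let $W_n$ be a bounded set satisfying (a), (b) for $\Sigma^{(n)},\Theta^{(n)}$, together with (d), (e), of measure at least half of the supremum of the measures of such sets. The supremum is positive by Step 3 and at most $|\Sigma|$.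

Suppose that the process does not stop and that the parts uncovered in the limit have positive measure (both do or neither does). Then Step 3 gives a $W'$ for them with $|W'|>0$. It is admissible at every stage, so $|W_n|\ge|W'|/2$ for all $n$, contradicting $\sum_n|W_n|\le|\Sigma|$. Hence $\sum_n|W_n|=|\Sigma|$ in all cases, and the union of finitely many $W_n$ has properties (a)–(e). $\square$

## 6. Trimming away the set $G$

The residues in $G$ will be forbidden, so we first make $\gamma$ small at a controlled price.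

**Lemma 2.** Let $S\in\mathcal S$, $\eta>0$. There is $S_1\in\mathcal S$ with $S_1\subset S$, $|S\setminus S_1|\le\gamma(S)$, $\gamma(S_1)\le\eta$, and every removed point has norm $\ge1/(2\sqrt2)$.

*Proof.* Over $t\in G(S)$ lie two points of $\sqrt2S$, neither in $S$, and they differ by a nonzero integer vector. Let $z(t)$ be the one of larger norm (ties broken lexicographically). Since the two points are at distance at least $1$, $|z(t)|\ge\frac12$. Remove from $S$ all points $z(t)/\sqrt2$. We check what happens.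

*Nestedness persists.* If $x$ remains and $x/\sqrt2$ was removed, then $x=z(t)$ for some $t$, but $z(t)\notin S$, a contradiction. The removed points have norm $\ge1/(2\sqrt2)$, so a disc about $0$ survives, and the counts only decrease. So the new set is in $\mathcal S$.

*The new $\gamma$.* The set of the $z(t)$ has measure $\gamma(S)$, so the removed measure is $\gamma(S)/2$. Over $t\in G(S)$ there is now at most one point of $\sqrt2$ times the new set. So a point $s$ of the new $G$ is not in $G(S)$. It had $b=2$, hence it had $a=1$ and lost its $S$-point. The lost $S$-points have measure $\gamma(S)/2$, so the new $\gamma$ is at most $\gamma(S)/2$.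

Iterate finitely often until $\gamma\le\eta$. The total removed measure is at most $\gamma(S)(\frac12+\frac14+\cdots)\le\gamma(S)$. $\square$

## 7. The improvement step

**Proposition 3.** There is an absolute constant $C$ such that for every $S_*\in\mathcal S$ with $\varepsilon(S_*)>0$ and $\gamma(S_*)\le\varepsilon(S_*)/100$ there is $S'\in\mathcal S$ with
$$0<\varepsilon(S')\le0.97\,\varepsilon(S_*),\qquad\gamma(S')\le\varepsilon(S')/100,\qquad|S_*\triangle S'|\le C\varepsilon(S_*),$$
such that all orbits on which $S_*,S'$ differ pass through a set $\mathcal B$ with $|\mathcal B|\le C\varepsilon(S_*)$ and $|x|\ge\frac1{12}$ on $\mathcal B$.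

**Step 1: parameters and a census of residues.** We fix the constants and count the residues where there is room. Let $S_*\subset B_R$, $R\ge1$, and choose an integer $J\ge1$ with
$$256R^2\,4^{-J}\le\tfrac1{1000}.$$
By Lemma 2 there is $S\in\mathcal S$, $S\subset S_*$, with $|S_*\setminus S|\le\varepsilon(S_*)/100$ and $\gamma:=\gamma(S)\le4^{-J}\varepsilon(S_*)/1000$. Put $\varepsilon=\varepsilon(S)\in[\varepsilon(S_*),1.01\,\varepsilon(S_*)]$ and $G=G(S)$; let $a,b$ refer to $S$.

Let $\alpha_{ij}=|\{a=i,\ b=j\}|$. Since $a\le1$, $a\le b\le2$, only $\alpha_{00},\alpha_{01},\alpha_{02}=\gamma,\alpha_{11},\alpha_{12}$ can be nonzero. From $\varepsilon=\int(1-a)$ and $2\varepsilon=\int(2-b)$,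
$$\varepsilon=\alpha_{00}+\alpha_{01}+\gamma,\qquad2\varepsilon=2\alpha_{00}+\alpha_{01}+\alpha_{11}.$$
So, with $H=\{b\le1\}$,
$$|H|\le2\varepsilon,\qquad|\{a=b\le1\}|=\alpha_{00}+\alpha_{11}=\varepsilon+\gamma,\qquad|\{a=0,\,b\le1\}|=\varepsilon-\gamma.\tag{2}$$

**Step 2: halves that only meet tops.** This step provides, for $t\in H$, a half of $t$ where a collision is cheap. Each $t\in\mathbb T$ has four $s\in\mathbb T$ with $2s=t$. Call $s$ *blocked* if some $x\in S$ over $s$ has $\sqrt2x\in S$. In that case $2x=\sqrt2\cdot\sqrt2x\in\sqrt2S$ lies over $t$, and different blocked $s$ give different points $2x$. So at most $b(t)$ of the four are blocked. Also at most one of the four has $\operatorname{dist}(s,\mathbb Z^2)<\frac14$, since their mutual distances in $\mathbb T$ are $\ge\frac12$. Hence for $t\in H$, where $b(t)\le1$, we can choose an unblocked $s(t)$ with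
$$2s(t)=t,\qquad\operatorname{dist}(s(t),\mathbb Z^2)\ge\tfrac14,$$
namely the first admissible one among $(t+e)/2$, $e\in\{0,1\}^2$. The map $s:H\to\mathbb T$ is injective, as $2s(t)=t$, and $|s(B)|=|B|/4$. If $a(s(t))=1$, the point $P\in S$ over $s(t)$ satisfies $\sqrt2P\notin S$ and $|P|\ge\frac14$. Such a $P$ is called a *top*.

**Step 3: threads.** We now prescribe the residues of $y,y/2,\dots,y/2^J$ starting from the residue $t$ of $y$. For $t\in H\setminus s(H)$ let $\sigma_0(t)=t$ and define $\sigma_i=\sigma_i(t)$, $1\le i\le J$, as follows.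

- *Phase 1.* If $\sigma_i\in H$, and $i=0$ or $a(\sigma_i)=0$, put $\sigma_{i+1}=s(\sigma_i)$.
- *Phase 2.* At the first $i\ge1$ with $a(\sigma_i)=1$, if any, let $P=P(t)\in S$ be the point over $\sigma_i$. It is a top by Step 2. For $m\ge1$ put $\sigma_{i+m}=2^{-m}P$ mod $\mathbb Z^2$. These are the *follower positions*; there $a=1$, since $2^{-m}P\in S$ by nestedness.

So before phase 2, and at the top position, $\sigma_i=s^i(t)$. Call $t$ *bad* if some position $\sigma_i=s^i(t)$ of phase 1, $1\le i\le J$, lies in $G$. The thread can break off early only at some $\sigma_i$, $i\ge1$, with $a=0$ and $\sigma_i\notin H$, that is, in $G$. Hence if $t$ is not bad, $\sigma_0,\dots,\sigma_J$ are all defined, and every $\sigma_i$ with $1\le i\le J$, $a(\sigma_i)=0$ lies in $H$. As $s^i$ is injective and scales measure by $4^{-i}$, the bad $t$ have measure at most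
$$\sum_{i=1}^J4^i\gamma\le\tfrac43\,4^J\gamma\le0.002\,\varepsilon.$$
For the other $t$ we have $2\sigma_i=\sigma_{i-1}$ in both phases, hence $2^i\sigma_i(t)=t$. So $\sigma_i$ is injective and, being given by finitely many branches $(t+e)/2^i$, satisfies $|\sigma_i(B)|=4^{-i}|B|$.

**Step 4: starting residues.** We choose where $y$ and $y/\sqrt2$ shall fall. The point $y/\sqrt2$ enters $S'$ and $\sqrt2S'$, so it needs $a=0$, $b\le1$. The point $y$ enters only $\sqrt2S'$ and needs $b\le1$. We ask in addition that $a=b$ there, because adding $y$ over a residue with $a=0$, $b=1$ would create a new element of $G$. And starts must not coincide with later positions of threads.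

Let $\kappa=\varepsilon/10$. Since $|s(H)|\le\varepsilon/2$, by (2) and Step 3 the non-bad parts of $\{a=b\le1\}\setminus s(H)$ and of $\{a=0,\,b\le1\}\setminus s(H)$ each have measure $\ge0.49\,\varepsilon$. Choose $V$ in the second with $|V|=\kappa$, then $U_0$ in the first, disjoint from $V$, with $|U_0|=3\kappa$. Let $\Phi$ be the set of follower positions of index $\le J$ of threads from $U_0\cup V$. Top positions have index $\ge1$, so the followers $m$ steps after the top have index $\ge1+m$, and
$$|\Phi|\le\tfrac14\cdot4\kappa\cdot\sum_{m\ge1}4^{-m}=\kappa/3.$$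
Choose $U\subset U_0\setminus\Phi$ with $|U|=2\kappa$.

**Step 5: placing the far points.** We realize the prescribed residues by actual points, using Lemma 1. Let $M=100R$. Apply Lemma 1 with $\Sigma=\sigma_J(U)$, $\Theta=\sigma_J(V)$, whose measures are $4^{-J}2\kappa$ and $4^{-J}\kappa$, with $\tau=\frac1{1000}$ and this $M$. Put $\mathcal Y=2^JW$. Then $(1-\tau)2\kappa\le|\mathcal Y|\le2\kappa$ and $|y|\ge M$ on $\mathcal Y$. For $y\in\mathcal Y$ let
$$\mathrm{pos}(y,j)=2^{-j/2}y\bmod\mathbb Z^2\quad(j\ge0),\qquad u(y)=\mathrm{pos}(y,0),\qquad v(y)=\mathrm{pos}(y,1).$$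
Then $u(y)\in U$, $v(y)\in V$, the maps $u,v$ are injective, and
$$\mathrm{pos}(y,2i)=\sigma_i(u(y)),\qquad\mathrm{pos}(y,2i+1)=\sigma_i(v(y))\qquad(0\le i\le J),\tag{3}$$
$$\operatorname{dist}(2^{-j/2}y,\mathbb Z^2\setminus\{0\})\ge\tfrac18\qquad(j\ge2J+2).\tag{4}$$
Indeed, let $y=2^Jw$ and $w\equiv\sigma_J(t)$ with $t\in U$. Then $2^{-i}y=2^{J-i}w\equiv2^{J-i}\sigma_J(t)=\sigma_i(t)$; for $i=0$ this says $u(y)=t$. Since $w\mapsto w$ mod $\mathbb Z^2$ is injective on $W$ and $t$ determines $\sigma_J(t)$, $u$ is injective. The same argument with $w/\sqrt2$ and $V$ gives the claims for $v$. And (4) is Lemma 1(e), since $2^{-j/2}y=2^{-(j-2J)/2}w$ with $j-2J\ge2$.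

Call the pair $(y,j)$ *controlled* if $j\le2J+1$ and *tail* if $j\ge2J+2$. Let $\mathcal T=\{\mathrm{pos}(y,j):y\in\mathcal Y,\ j\ge2J+2\}$ be the set of tail positions. Then
$$|\mathcal T|\le\sum_{j\ge2J+2}2^{-j}|\mathcal Y|=2^{-2J-1}|\mathcal Y|\le4^{-J}\kappa.$$
We discard the points whose starts meet $\mathcal T$: let $\mathcal Y'=\{y\in\mathcal Y:u(y)\notin\mathcal T,\ v(y)\notin\mathcal T\}$. The map $u$ preserves measure and $v$ halves it, so $|\{u\in\mathcal T\}|\le|\mathcal T|$, $|\{v\in\mathcal T\}|\le2|\mathcal T|$, and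
$$|\mathcal Y'|\ge2\kappa-0.002\kappa-3\cdot4^{-J}\kappa\ge1.99\kappa.$$

**Step 6: all positions are distinct.** New points must not collide with one another.

**(B)** *Controlled pairs $(y,j)$, $y\in\mathcal Y$, have distinct positions.* Suppose $\sigma_i(t)=\sigma_{i'}(t')$ with $t,t'\in U\cup V$ the corresponding starts and $i\le i'$. Doubling $i$ times, $t=\sigma_l(t')$ with $l=i'-i$. If $l\ge1$, then $\sigma_l(t')$ is in $s(H)$ (a phase 1 or top position) or is a follower position, in $\Phi$. But starts avoid $s(H)$, $U\cap\Phi=\emptyset$, and on $V$ we have $a=0$ while $a=1$ at follower positions. So $l=0$ and $t=t'$. As $U\cap V=\emptyset$ and $u,v$ are injective, the pairs coincide.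

**(C)** *All pairs $(y,j)$, $y\in\mathcal Y'$, $j\ge0$, have distinct positions.* Let $(y,j)\ne(y',j')$ have equal positions, $j\le j'$. With $n=\lfloor j/2\rfloor$, multiply by $2^n$: $\mathrm{pos}(y,j-2n)=\mathrm{pos}(y',j'-2n)$, where $j-2n\in\{0,1\}$. If $j'-2n\le2J+1$, (B) gives $y=y'$, $j=j'$, a contradiction. Otherwise $u(y)$ or $v(y)$ lies in $\mathcal T$, again a contradiction.

**Step 7: the new set, and its nestedness.** We delete the displaced half-orbits and whatever conflicts with the tails, and add the new half-orbits. Let $\mathcal K$ be the set of all tops $P(t)$, $t\in u(\mathcal Y')\cup v(\mathcal Y')$, occurring at some index $1\le i\le J$. They lie over positions of controlled pairs, so by (B) distinct $t$ give distinct $P(t)$, and $\mathcal K$ projects injectively to $\mathbb T$. Since the index is $\ge1$, $|\mathcal K|\le\frac14(|U|+|V|)=\frac14\cdot3\kappa$. Put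
$$S^-=S\setminus\bigcup_{l=0}^{2J+2}2^{-l/2}\mathcal K,\qquad C'=\bigcup_{j\ge1}2^{-j/2}\mathcal Y',$$
$$\mathcal Z=\{z\in\sqrt2S^-:\ \exists\,c=2^{-j/2}y,\ y\in\mathcal Y',\ j\ge2J+2,\ z\equiv c,\ z\ne c\},$$
$$\mathcal R=S^-\cap\bigcup_{l\ge0}2^{(l-1)/2}\mathcal Z,\qquad S'=(S^-\setminus\mathcal R)\cup C'.$$
Thus $\mathcal R$ contains the points $z/\sqrt2$, $z\in\mathcal Z$, and everything of $S^-$ above them in their orbits.

*$S^-$ is nested.* If $x\in S^-$, then $x/\sqrt2\in S$. Suppose $x/\sqrt2=2^{-l/2}P$ with $P\in\mathcal K$, $0\le l\le2J+2$. If $l\ge1$, then $x=2^{-(l-1)/2}P$ was removed; if $l=0$, then $x=\sqrt2P\notin S$, as $P$ is a top. Both are contradictions.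

*$S^-\setminus\mathcal R$ is nested.* By the form of $\mathcal R$, if $x\in\mathcal R$ and $\sqrt2x\in S^-$, then $\sqrt2x\in\mathcal R$. So for $x\in S^-\setminus\mathcal R$ the point $x/\sqrt2\in S^-$ is not in $\mathcal R$.

*$C'$ is nested* by its form. So $S'\subset\sqrt2S'$. Note that $\sqrt2C'=\{2^{-j/2}y:y\in\mathcal Y',\ j\ge0\}$.

**Step 8: the counts.** We verify $N_{S'}\le1$ and $N_{\sqrt2S'}\le2$. First we show that at controlled positions there is room.

**(A)** *Let $(y,j)$, $y\in\mathcal Y'$, be controlled with position $s$. Then at most one point of $\sqrt2S^-$ lies over $s$, and if $j\ge1$, no point of $S^-$ lies over $s$.*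

If $j=0$, then $s=u(y)\in U$ and $b(s)\le1$. Let $j\ge1$ and $s=\sigma_i(t)$ as in (3).

If $a(s)=0$, no point of $S$ lies over $s$. Moreover $s\in V$ (if $i=0$), or $i\ge1$ and $s\in H$ because $t$ is not bad; so $b(s)\le1$.

If $a(s)=1$, then $i\ge1$, as $a=0$ on $V$. So $s$ is a top or follower position, and the unique $S$-point over $s$ is $2^{-m}P(t)$ with $0\le m\le J-1$ and $P(t)\in\mathcal K$. Both $2^{-m}P(t)$ and $2^{-m}P(t)/\sqrt2$ have been removed, since $2m+1\le2J+2$. So $2^{-m}P(t)\notin S^-$ and $2^{-m}P(t)\notin\sqrt2S^-$. Since $b(s)\le2$ and $2^{-m}P(t)\in S\subset\sqrt2S$, at most one point of $\sqrt2S^-$ remains over $s$. This proves (A).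

Now let $s\in\mathbb T$. By (C) at most one pair $(y,j)$ with $y\in\mathcal Y'$, $j\ge0$ has position $s$; let $c=2^{-j/2}y$.

- *No such pair.* Only points of $S$ and $\sqrt2S$ count; use $a\le1$, $b\le2$.
- *Controlled, $j\ge1$.* By (A), $N_{S'}(s)\le0+1$ and $N_{\sqrt2S'}(s)\le1+1$.
- *$j=0$.* No point of $C'$ lies over $s$, so $N_{S'}(s)\le a(s)\le1$; and $N_{\sqrt2S'}(s)\le1+1$ by (A).
- *Tail.* Let $z\in\sqrt2(S^-\setminus\mathcal R)$ be over $s$, $z\ne c$. Then $z\in\mathcal Z$ and $z/\sqrt2\in S^-$, so $z/\sqrt2\in\mathcal R$ (the case $l=0$), a contradiction. So $c$ is the only point of $\sqrt2S'$ over $s$, and $N_{S'}(s)\le N_{\sqrt2S'}(s)\le1$.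

**Step 9: boundedness and a disc.** This completes $S'\in\mathcal S$. $\mathcal Y'$ is bounded because $W$ is. If $z\in\mathcal Z$, then $z=c-n$ with $0\ne n\in\mathbb Z^2$ and $c=2^{-j/2}y$, $j\ge2J+2$, so $|z|\ge\frac18$ by (4). Hence the removed points have norm at least $\frac14\,2^{-(J+1)}$ (the points $2^{-l/2}P$, as $|P|\ge\frac14$) or at least $\frac1{8\sqrt2}$ (the points of $\mathcal R$). So $S'$ contains a disc about $0$, and $S'\in\mathcal S$.

**Step 10: the gain.** We compare $|S'|$ with $|S|$.

*Deleted half-orbits.* $|S\setminus S^-|\le\sum_{l\ge0}2^{-l}|\mathcal K|=2|\mathcal K|\le1.5\kappa$.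

*Added points.* By (C) the sets $2^{-j/2}\mathcal Y'$ are disjoint, so $|C'|=\sum_{j\ge1}2^{-j}|\mathcal Y'|=|\mathcal Y'|$. As $|y|\ge M$ and $S\subset B_R$, only $j$ with $2^j>(M/R)^2$ contribute to $C'\cap S$, so $|C'\cap S|\le2(R/M)^2|\mathcal Y'|\le0.001\kappa$.

*The tail conflicts.* Let $\mathcal Z_j$ be the part of $\mathcal Z$ coming from level $j$. It lies over a set of positions of measure $2^{-j}|\mathcal Y'|$ with multiplicity at most $2$, so $|\mathcal Z_j|\le2\cdot2^{-j}|\mathcal Y'|$. Since $|z|\ge\frac18$ on $\mathcal Z$ and $S\subset B_R$, only $l$ with $2^{l-1}\le64R^2$ matter in $\mathcal R$. The set $2^{(l-1)/2}\mathcal Z_j$ has measure $2^{l-1}|\mathcal Z_j|$, and the sum of these powers $2^{l-1}$ is at most $128R^2$. So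
$$|\mathcal R|\le\sum_{j\ge2J+2}128R^2|\mathcal Z_j|\le256R^2\,2^{-2J-1}|\mathcal Y'|\le256R^2\,4^{-J}\kappa\le0.001\kappa.$$

Therefore
$$|S'|-|S|\ge-1.5\kappa-0.001\kappa+1.99\kappa-0.001\kappa\ge0.48\kappa,\qquad|S'|-|S|\le|C'|\le2\kappa.$$
With $\kappa=\varepsilon/10$,
$$0.8\,\varepsilon\le\varepsilon(S')\le0.952\,\varepsilon\le0.97\,\varepsilon(S_*),$$
the last because $0.952\cdot1.01<0.97$. In particular $\varepsilon(S')>0$.

**Step 11: $\gamma(S')$ is small.** This lets us iterate. Let $N_{S'}(s)=0$ and $N_{\sqrt2S'}(s)=2$. No point of $C'$ lies over $s$, so the only point of $\sqrt2C'$ that can lie over $s$ is one $y\in\mathcal Y'$, with $j=0$.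

*Case $a(s)=0$.* If some $y\in\mathcal Y'$ lies over $s$, then $s=u(y)\in U$, so $b(s)=a(s)=0$ and $N_{\sqrt2S'}(s)\le1$, a contradiction. Otherwise $b(s)=2$, i.e. $s\in G$.

*Case $a(s)=1$.* The $S$-point $x$ over $s$ was removed. Suppose $x=2^{-l/2}P$ with $P\in\mathcal K$, $l\le2J+1$. Then $x/\sqrt2$ was removed too, so $x\notin\sqrt2S^-$, while $x\in\sqrt2S$. If some $y\in\mathcal Y'$ lies over $s$, then $s\in U$, $b(s)=a(s)=1$ and $N_{\sqrt2S'}(s)\le0+1$. If not, $N_{\sqrt2S'}(s)\le b(s)-1\le1$. Both are contradictions. So $x\in2^{-(J+1)}\mathcal K\cup\mathcal R$.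

Hence
$$\gamma(S')\le\gamma+4^{-J-1}|\mathcal K|+|\mathcal R|\le0.001\,\varepsilon+0.001\kappa+0.001\kappa\le0.008\,\varepsilon\le\varepsilon(S')/100.$$

**Step 12: which orbits changed.** This is for the limit argument. First, $|S_*\triangle S'|\le0.01\,\varepsilon(S_*)+1.5\kappa+|\mathcal R|+|C'|\le C\varepsilon(S_*)$. The orbits on which $S_*$ and $S'$ differ pass through the set $\mathcal B$ consisting of

- the points removed by Lemma 2 (norm $\ge\frac1{2\sqrt2}$, measure $\le0.01\,\varepsilon(S_*)$);
- $\mathcal K$ (norm $\ge\frac14$, measure $\le\kappa$);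
- $\mathcal Z$ (norm $\ge\frac18$, measure $\le\sum_j|\mathcal Z_j|\le2\cdot2^{-2J-1}\cdot2\kappa\le\kappa$);
- $\mathcal Y'$ (norm $\ge100$, measure $\le2\kappa$).

So $|x|\ge\frac1{12}$ on $\mathcal B$ and $|\mathcal B|\le C\varepsilon(S_*)$ with $C$ absolute. $\square$

## 8. The limit set: proof of Theorem 1

Let $S_0=B_{1/4}$. By Section 3, $S_0\in\mathcal S$ and $\gamma(S_0)=0$; also $\varepsilon(S_0)=1-\pi/16>0$. Iterating Proposition 3 gives $S_n\in\mathcal S$ with $\varepsilon_n:=\varepsilon(S_n)\le0.97^n$ and $|S_n\triangle S_{n+1}|\le C\varepsilon_n$, so $\sum_n|S_n\triangle S_{n+1}|<\infty$.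

**Step 1: almost every orbit changes only finitely often.** Convergence in measure alone would not preserve nestedness and covering orbit by orbit, so we count orbits. Let $A_0=\{1\le|x|<\sqrt2\}$; every orbit meets $A_0$ exactly once. The set of $x\in A_0$ whose orbit meets a set $\mathcal B$ has measure at most
$$\sum_j|A_0\cap2^{j/2}\mathcal B|=\sum_j2^j\,|\{x\in\mathcal B:2^{j/2}x\in A_0\}|\le\int_{\mathcal B}\frac2{|x|^2}\,dx,$$
because for each $x$ exactly one $j$ has $2^{j/2}x\in A_0$, and then $2^j\le2/|x|^2$. If $|x|\ge\frac1{12}$ on $\mathcal B$, the integral is at most $288\,|\mathcal B|$. So the orbits changed at stage $n$ correspond to a subset of $A_0$ of measure $\le288\,C\varepsilon_n$, which is summable. By the Borel–Cantelli lemma, for a.e. orbit $o$ the set $S_n\cap o$ is eventually constant. Each $S_n$ is nested, bounded and contains a disc about $0$, so this constant set is $\{2^{j/2}x:j\le h\}$ with $x\in o\cap A_0$ and $h$ finite.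

**Step 2: the limit has the required properties.** Let $S=\liminf S_n$, a Borel set. By Step 1, up to null sets, $S\subset\sqrt2S$ and $\bigcup_k2^{k/2}S=\mathbb R^2$. Moreover $\chi_{S_n}\to\chi_S$ a.e. and, since $\sum_n|S_n\triangle S_{n+1}|<\infty$, also in $L^1$. Now
$$\|N_{S_n}-N_S\|_{L^1(\mathbb T)}\le|S_n\triangle S|,\qquad\|N_{\sqrt2S_n}-N_{\sqrt2S}\|_{L^1(\mathbb T)}\le2|S_n\triangle S|,$$
so $N_S\le1$ and $N_{\sqrt2S}\le2$ a.e. But $\int N_S=|S|=\lim|S_n|=1$ and $\int N_{\sqrt2S}=2|S|=2$. Hence $N_S=1$ and $N_{\sqrt2S}=2$ a.e. By Proposition 1, $2\pi(\sqrt2S\setminus S)$ is an MRA wavelet set, hence an FMRA wavelet set, for $\sqrt2\,I_2$. This proves Theorem 1: the statement in question is true. $\blacksquare$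

## 9. Wavelet sets that come from a frame multiresolution: proof of Theorem 2

Write $D_A$ for $A=\sqrt2\,I_2$, so $\widehat{D_A^{-1}f}(\xi)=\sqrt2\,\hat f(\sqrt2\xi)$, and let $K=[0,2\pi)^2$. The *fiber* of $f\in L^2(\mathbb R^2)$ at $\xi$ is the sequence $(\hat f(\xi+2\pi k))_{k\in\mathbb Z^2}$, which is in $\ell^2$ for a.e. $\xi$, since $\|f\|^2=\int_K\sum_k|\hat f(\xi+2\pi k)|^2d\xi$. For example, if $\hat f=\chi_{2\pi X}$ and $X$ packs, almost every fiber has at most one nonzero entry. "Periodic" means $2\pi\mathbb Z^2$-periodic.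

**Step 1: the geometry of a wavelet set.** *If $2\pi E$ is a wavelet set, then $\{2^{k/2}E\}_k$ partitions $\mathbb R^2$ a.e. and $E$ tiles. With $S=\bigcup_{k\ge1}2^{-k/2}E$, we have $|S|=1$ and $\sqrt2S=E\cup S$, a disjoint union up to null sets.*

Let $\hat\psi=c\chi_{2\pi E}$, $c>0$. For $n\ne0$, $0=\langle\psi,D_A^n\psi\rangle$ is a positive multiple of $|E\cap2^{n/2}E|$, so the dilates of $E$ are a.e. disjoint. Their union is $\mathbb R^2$ a.e., because a nonzero function whose Fourier transform lives off this union would be orthogonal to all $D_A^nT_\ell\psi$. If $\hat f\in L^2(2\pi E)$, then $f$ is orthogonal to all $D_A^nT_\ell\psi$ with $n\ne0$; so $\{T_\ell\psi\}$ is an orthonormal basis of $\{f:\hat f\in L^2(2\pi E)\}$. The periodic function $\sum_k|\hat\psi(\xi+2\pi k)|^2$ satisfies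
$$\int_Ke^{i\ell\cdot\xi}\sum_k|\hat\psi(\xi+2\pi k)|^2\,d\xi=\langle\psi,T_\ell\psi\rangle,$$
which is $1$ for $\ell=0$ and $0$ otherwise. So it is the constant $(2\pi)^{-2}$ a.e. It also equals $c^2N_E(\xi/2\pi)$. Thus $N_E$ is a.e. a constant positive integer. Suppose it were $\ge2$. All $\widehat{T_\ell\psi}=c\,e^{-i\ell\cdot\xi}\chi_{2\pi E}$ are restrictions to $2\pi E$ of periodic functions, i.e. they take equal values at points $\xi,\xi+2\pi k$ of $2\pi E$. This passes to finite combinations and (along a.e. convergent subsequences) to $L^2$-limits, hence would hold for all functions in $L^2(2\pi E)$. But for some $k\ne0$ there is a set $X$ of positive measure inside one cell $2\pi(n+[0,1)^2)$ with $X,X+2\pi k\subset2\pi E$, and $\chi_X$ violates it. So $N_E=1$: $E$ tiles, $|E|=1$, $c=(2\pi)^{-1}$. Consequently $|S|=\sum_{k\ge1}2^{-k}=1$, and $\sqrt2S=\bigcup_{k\ge0}2^{-k/2}E=E\cup S$ is a disjoint union.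

**Step 2: fibers in a singly generated space.** *If $f$ is in the closed span of $\{T_\ell\phi\}$, its fibers are a.e. multiples of those of $\phi$.* This holds for finite combinations, whose Fourier transforms are periodic multiples of $\hat\phi$. If $f_n\to f$ in $L^2$, a subsequence of the fibers converges in $\ell^2$ for a.e. $\xi$, and the span of one vector in $\ell^2$ is closed.

**Step 3: a source of tight frames.** *If $\sum_k|\hat\phi(\xi+2\pi k)|^2=(2\pi)^{-2}\chi_\Omega(\xi)$ with $\Omega$ periodic, then $\{T_\ell\phi\}$ is a normalized tight frame for the closed space $\mathcal M$ of all $f$ with $\hat f=m\hat\phi\in L^2$, $m$ periodic and measurable.* Since $\hat\phi=0$ a.e. off $\Omega$, we may take $m=0$ off $\Omega$. Then $\|f\|^2=(2\pi)^{-2}\int_K|m|^2$, so $\mathcal M$ corresponds to $L^2(K\cap\Omega)$ isometrically up to a factor and is closed; clearly $T_\ell\phi\in\mathcal M$. Also $\langle f,T_\ell\phi\rangle=(2\pi)^{-2}\int_Km\,e^{i\ell\cdot\xi}d\xi$, and by Parseval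
$$\sum_\ell|\langle f,T_\ell\phi\rangle|^2=(2\pi)^{-4}(2\pi)^2\int_K|m|^2=\|f\|^2.$$

**Step 4: necessity in (a).** Let $\{V_j\}$ be an FMRA with $\psi\in V_{-1}\ominus V_0$. By item 4 of the definition, only $0$ in $V_0$ is orthogonal to all $T_\ell\phi$, so $V_0$ is the closed span of $\{T_\ell\phi\}$, and it is invariant under all $T_\ell$.

*The sets $2^{-k/2}E+\mathbb Z^2$, $k\ge1$, are pairwise a.e. disjoint.* For $k\ge1$, $D_A^{-k}\psi\in V_{k-1}\subset V_0$, so $\chi_{2^{-k/2}2\pi E}\in\widehat{V_0}$. For different $k$ these functions have disjoint supports. By Step 2 their fibers at a.e. $\xi$ are multiples of one vector, and nonzero proportional fibers have equal supports. So for a.e. $\xi$ at most one $k$ gives a nonzero fiber.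

*$2^{-k/2}E$ packs for $k\ge2$.* Let $F=2^{-k/2}2\pi E$. Since $D_A^{-(k-1)}\psi\in V_{k-2}\subset V_0$, also $D_A^{-1}T_\ell D_A^{-(k-1)}\psi\in V_1\subset V_0$. Up to a constant factor its Fourier transform is $e^{-i\sqrt2\ell\cdot\xi}\chi_F$. So $e^{-i\sqrt2\ell\cdot\xi}\chi_F\in\widehat{V_0}$ for all $\ell\in\mathbb Z^2$. Suppose that for some $n\ne0$ both $\xi,\xi+2\pi n\in F$ for a set of $\xi$ of positive measure. There the fibers of $e^{-i\sqrt2\ell\cdot\xi}\chi_F$ and of $\chi_F$ are proportional, so $e^{-i\sqrt2\ell\cdot2\pi n}=1$, i.e. $\sqrt2\,\ell\cdot n\in\mathbb Z$ for all $\ell\in\mathbb Z^2$. Taking for $\ell$ a unit coordinate vector with $\ell\cdot n\ne0$, this is impossible.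

Hence $2^{-1/2}S=\bigcup_{k\ge2}2^{-k/2}E$ packs, and $2^{-1/2}S+\mathbb Z^2$ is a.e. disjoint from $2^{-1/2}E+\mathbb Z^2$, the set with $k=1$.

**Step 5: sufficiency in (a).** We write down the FMRA. Let
$$\widehat{V_0}=\{m\chi_{2\pi E/\sqrt2}+g:\ m\text{ periodic},\ m\chi_{2\pi E/\sqrt2}\in L^2,\ g\in L^2(2\pi S/\sqrt2)\},\qquad V_j=D_A^{-j}V_0.$$
Let $\hat\phi=(2\pi)^{-1}$ on $2\pi S/\sqrt2$, $\hat\phi(\xi)=(2\pi)^{-1}N_{E/\sqrt2}(\xi/2\pi)^{-1/2}$ on $2\pi E/\sqrt2$, and $\hat\phi=0$ elsewhere. Here $N_{E/\sqrt2}<\infty$ a.e. since $|E/\sqrt2|=\frac12$.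

*Item 4.* By hypothesis, a.e. residue in $S/\sqrt2+\mathbb Z^2$ has exactly one point of $S/\sqrt2$ and none of $E/\sqrt2$ over it, and there $\sum_k|\hat\phi(\xi+2\pi k)|^2=(2\pi)^{-2}$. Over a.e. residue in $E/\sqrt2+\mathbb Z^2$ there are $N_{E/\sqrt2}$ points of $E/\sqrt2$ and none of $S/\sqrt2$, and the sum is again $(2\pi)^{-2}$. Elsewhere it is $0$. So Step 3 applies, and $V_0=\mathcal M$: every $g\in L^2(2\pi S/\sqrt2)$ is the restriction of a periodic function because $S/\sqrt2$ packs; the factor $N_{E/\sqrt2}(\xi/2\pi)^{-1/2}$ is periodic and can be absorbed in $m$; and $m$ can be chosen independently on the two a.e. disjoint periodic sets. So $V_0$ is closed and $\{T_\ell\phi\}$ is a normalized tight frame for it.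

*Items 1–3.* $D_AV_j=V_{j-1}$ by definition. Since $\sqrt2S=E\cup S$ and $\widehat{V_{-1}}=\{f(\cdot/\sqrt2):f\in\widehat{V_0}\}$,
$$\widehat{V_0}\subset L^2(2\pi(E\cup S)/\sqrt2)=L^2(2\pi S)\subset\widehat{V_{-1}},$$
so the $V_j$ are nested. From $\widehat{V_j}\subset L^2(2^{-j/2}2\pi S)$ and $|2^{-j/2}S|\to0$ as $j\to\infty$ we get $\bigcap_jV_j=\{0\}$. From $\widehat{V_{-n}}\supset L^2(2^{(n-1)/2}2\pi S)$, where these sets increase to $\mathbb R^2$ a.e. by Step 1, we get density of the union.

*The wavelet.* $\hat\psi=(2\pi)^{-1}\chi_{2\pi E}\in\widehat{V_{-1}}$ (take $m$ constant, $g=0$), and $\hat\psi\perp L^2(2\pi S)\supset\widehat{V_0}$. So $\psi\in V_{-1}\ominus V_0$.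

**Step 6: part (b).** Suppose $S$ tiles. By Step 1, up to null sets $S\subset\sqrt2S$, $\sqrt2S\setminus S=E$, $N_{\sqrt2S}=N_S+N_E=2$ and $\bigcup_k2^{k/2}S=\mathbb R^2$. So Proposition 1 gives an MRA with $\psi\in V_{-1}\ominus V_0$.

Conversely, let $\{V_j\}$ be an MRA with $\psi\in V_{-1}\ominus V_0$. As $V_0$ is invariant under all $T_\ell$, $T_\ell\psi\perp V_0$. So for $n\ge0$, $D_A^nT_\ell\psi\perp D_A^nV_0=V_{-n}\supset V_0$. Hence $V_0\subset\overline{\operatorname{span}}\{D_A^nT_\ell\psi:n<0\}$, i.e. $\widehat{V_0}\subset L^2(2\pi S)$. Orthonormality of $\{T_\ell\phi\}$ gives $\sum_k|\hat\phi(\xi+2\pi k)|^2=(2\pi)^{-2}$ a.e., by the Fourier coefficient computation of Step 1. So the fibers of $\phi$ are nonzero a.e., and since $\hat\phi$ lives on $2\pi S$, $S+\mathbb Z^2=\mathbb R^2$ a.e., i.e. $N_S\ge1$ a.e. As $\int N_S=|S|=1$, $S$ tiles. $\blacksquare$
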